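\title{Geometric means of symmetric convex bodies: non-uniqueness and a sharp constant}

\begin{abstract}
A geometric mean of centrally symmetric convex bodies in $\mathbb{R}^n$ is a map on pairs of bodies with nine properties that imitate those of $\sqrt{ab}$, with Minkowski addition in place of the sum and polarity in place of the inverse. We show that in every dimension $n\ge 2$ these properties do not determine the map. There are exactly $2^{\aleph_0}$ geometric means, and no two of them are comparable by inclusion. Any two differ by a factor of at most $\sqrt n$, and this constant cannot be improved. The proof turns any symmetric, monotone, equivariant map into a geometric mean by an arithmetic--harmonic iteration, and compares the results on pairs of very elongated boxes.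
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{body} is a compact convex subset of $\mathbb{R}^n$ with nonempty interior that is symmetric about the origin, and $\mathcal{K}^n_s$ is the set of all bodies. We write $B_1,B_2,B_\infty$ for the unit balls of the norms $\|x\|_1=\sum_i|x_i|$, $|x|=\langle x,x\rangle^{1/2}$ and $\|x\|_\infty=\max_i|x_i|$, and we equip $\mathcal{K}^n_s$ with the Hausdorff metric
\[
d(K,T)=\min\{r\ge 0:\ K\subseteq T+rB_2\ \text{and}\ T\subseteq K+rB_2\}.
\]
The \emph{polar} of a body $K$ is $K^\circ=\{y:\langle x,y\rangle\le 1\ \text{for all}\ x\in K\}$.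

Bodies behave in some ways like positive numbers. They are ordered by inclusion, they can be added, and polarity is an order-reversing involution that sends the interval $[-a,a]$ to $[-1/a,1/a]$. So the arithmetic mean $\frac{a+b}2$ and the harmonic mean $\bigl(\frac{a^{-1}+b^{-1}}2\bigr)^{-1}$ have direct analogues,
\[
A(K,T)=\frac{K+T}{2},\qquad H(K,T)=\Bigl(\frac{K^\circ+T^\circ}{2}\Bigr)^{\circ}.
\]
The geometric mean $\sqrt{ab}$ cannot be copied in this way, since it needs a product and a square root. One can instead list the properties that it should have.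

\begin{definition}\label{def:gm}
A \emph{geometric mean} is a map $G:\mathcal{K}^n_s\times\mathcal{K}^n_s\to\mathcal{K}^n_s$ such that, for all bodies involved:
\begin{itemize}
\item[(G1)] $G(K,K)=K$;
\item[(G2)] $G(K,T)=G(T,K)$;
\item[(G3)] if $K_1\subseteq K_2$ and $T_1\subseteq T_2$, then $G(K_1,T_1)\subseteq G(K_2,T_2)$;
\item[(G4)] $G$ is continuous with respect to the Hausdorff metric;
\item[(G5)] $H(K,T)\subseteq G(K,T)\subseteq A(K,T)$;
\item[(G6)] $G(K,T)^\circ=G(K^\circ,T^\circ)$;
\item[(G7)] $G(K,K^\circ)=B_2$;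
\item[(G8)] $G(uK,uT)=u\,G(K,T)$ for every $u\in GL_n$;
\item[(G9)] $G(\alpha K,\beta T)=\sqrt{\alpha\beta}\,G(K,T)$ for all $\alpha,\beta>0$.
\end{itemize}
\end{definition}

Here $GL_n$ is the group of invertible linear maps of $\mathbb{R}^n$. Property (G6) corresponds to $(\sqrt{ab})^{-1}=\sqrt{a^{-1}b^{-1}}$, and (G7) to $\sqrt{a\cdot a^{-1}}=1$, the ball $B_2$ being the only body equal to its polar (Lemma~\ref{lem:selfpolar}). A map with these nine properties exists \cite[Theorem~1.1]{source}, and the question whether they characterize it uniquely is left open in \cite{source}. We ask, for each $n\ge2$: \emph{is there exactly one geometric mean?}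

On many pairs the value is forced. By (G1) and (G9), $G(\alpha K,\beta K)=\sqrt{\alpha\beta}\,K$; for $n=1$ every pair is of this form, so the geometric mean is unique on the line. By (G7) and (G8), $G(wK,wK^\circ)=wB_2$ for $w\in GL_n$. The second family contains every pair of ellipsoids, where an \emph{ellipsoid} always means a set $\{x:\langle ax,x\rangle\le1\}$ with $a$ symmetric and positive definite.

\begin{lemma}\label{lem:ellipsoids}
Any two geometric means agree on every pair $(E,F)$ of ellipsoids.
\end{lemma}

\begin{proof}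
Let $E,F$ be given by the matrices $a,b$. By simultaneous diagonalization there is $v\in GL_n$ with $v^\top av=I$ and $v^\top bv=\Delta$ diagonal and positive, so that $E=vB_2$ and $F=v\Delta^{-1/2}B_2$. With $\Gamma=\Delta^{-1/4}$ and $w=v\Gamma$ this reads $E=w\Gamma^{-1}B_2$ and $F=w\Gamma B_2$. Since $\Gamma B_2=(\Gamma^{-1}B_2)^\circ$, properties (G8) and (G7) give $G(E,F)=wB_2$ for every geometric mean $G$.
\end{proof}

Monotonicity spreads these forced values to upper and lower bounds for every pair, and (G6) converts each upper bound into a further lower bound. One might guess that the bounds meet. They do not.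

\begin{theorem}\label{thm:main}
For every $n\ge2$ there are two distinct geometric means.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $n\ge 2$.
\begin{itemize}
\item[(a)] Properties \textup{(G2), (G3), (G6), (G8), (G9)} imply \textup{(G1), (G4), (G5), (G7)}.
\item[(b)] There are exactly $2^{\aleph_0}$ geometric means. If two geometric means satisfy $G(K,T)\subseteq G'(K,T)$ for all $K,T$, then $G=G'$.
\item[(c)] For any two geometric means, $G(K,T)\subseteq\sqrt n\,G'(K,T)$ for all $K,T$. For every $0<\lambda<\sqrt n$ there are geometric means $G,G'$ and a pair $(K,T)$ with $G(K,T)\not\subseteq\lambda G'(K,T)$.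
\end{itemize}
\end{theorem}

The proofs do not use the existence theorem of \cite{source}; existence comes out along the way. After part (a), a geometric mean has to satisfy four conditions that are easy to arrange, (G2), (G3), (G8), (G9), and one that is not, the self-duality (G6). Section~\ref{sec:premeans} studies maps with the four easy properties, and Section~\ref{sec:ah} shows that each of them can be corrected to a geometric mean. It then remains to find two such maps whose corrections differ. Section~\ref{sec:plane} does this by hand for two rectangles in the plane, Section~\ref{sec:boxes} does it in dimension $n$, and Section~\ref{sec:sharp} determines the constant $\sqrt n$.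

\section{Support functions, polarity and continuity}\label{sec:prelim}

We recall the standard facts that are used below. Let $K,T$ be bodies and $u\in GL_n$.

The \emph{support function} is $h_K(\theta)=\max_{x\in K}\langle x,\theta\rangle=\max_{x\in K}|\langle x,\theta\rangle|$. One has $K\subseteq T$ if and only if $h_K\le h_T$; $h_{\alpha K+\beta T}=\alpha h_K+\beta h_T$ for $\alpha,\beta\ge0$; $h_{uK}(\theta)=h_K(u^\top\theta)$; and $d(K,T)=\max_{|\theta|=1}|h_K(\theta)-h_T(\theta)|$. The \emph{gauge} $\|x\|_K=\min\{\lambda\ge0:x\in\lambda K\}$ is the norm with unit ball $K$.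

The polar $K^\circ$ is a body, $K^{\circ\circ}=K$, polarity reverses inclusions, $h_{K^\circ}=\|\cdot\|_K$, and
\begin{equation}\label{eq:polarlinear}
(\rho uK)^\circ=\rho^{-1}u^{-\top}K^\circ\qquad(\rho>0),
\end{equation}
where $u^{-\top}=(u^\top)^{-1}$. More generally, if $S$ is a set containing the origin and $S^\circ$ is defined by the same formula, then $S^{\circ\circ}$ is the closed convex hull of $S$ (the bipolar theorem). We have $B_1^\circ=B_\infty$ and $B_2^\circ=B_2$. A closed, convex, symmetric set that lies between two bodies is a body.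

From these facts, $A$ and $H$ are symmetric and monotone, $A(K,K)=H(K,K)=K$, both commute with $GL_n$ in the sense of (G8), and
\begin{equation}\label{eq:AH}
A(K^\circ,T^\circ)=H(K,T)^\circ,\qquad H(K^\circ,T^\circ)=A(K,T)^\circ,\qquad \|\cdot\|_{H(K,T)}=\tfrac12\bigl(\|\cdot\|_K+\|\cdot\|_T\bigr).
\end{equation}

\begin{lemma}\label{lem:selfpolar}
If $X$ is a body with $X=X^\circ$, then $X=B_2$.
\end{lemma}

\begin{proof}
Each $x\in X$ lies in $X^\circ$, so $|x|^2\le1$. Thus $X\subseteq B_2$, and then $X=X^\circ\supseteq B_2^\circ=B_2$.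
\end{proof}

Since bodies contain a ball about the origin, closeness in the Hausdorff metric is the same as closeness up to dilations. This makes continuity automatic for the maps that we meet.

\begin{lemma}\label{lem:cont}
Polarity is continuous on $\mathcal{K}^n_s$. If $F:\mathcal{K}^n_s\times\mathcal{K}^n_s\to\mathcal{K}^n_s$ is monotone and $F(\lambda X,\lambda Y)=\lambda F(X,Y)$ for all $\lambda>0$, then $F$ is continuous.
\end{lemma}

\begin{proof}
Let $0<\varepsilon<\frac12$. We use two observations. First, if $rB_2\subseteq X$ and $d(X,X')\le\varepsilon r$, then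
\begin{equation}\label{eq:sandwich}
(1-\varepsilon)X\subseteq X'\subseteq(1+\varepsilon)X,
\end{equation}
because $|h_X-h_{X'}|\le\varepsilon r|\cdot|\le\varepsilon h_X$. Second, if \eqref{eq:sandwich} holds and $X\subseteq RB_2$, then $|h_X-h_{X'}|\le\varepsilon h_X\le\varepsilon R|\cdot|$, so $d(X,X')\le\varepsilon R$.

Taking polars in \eqref{eq:sandwich} gives $(1+\varepsilon)^{-1}X^\circ\subseteq X'^\circ\subseteq(1-\varepsilon)^{-1}X^\circ$, hence \eqref{eq:sandwich} for the polars with $2\varepsilon$ in place of $\varepsilon$, and the second observation gives the continuity of polarity. For $F$, choose $r$ with $rB_2\subseteq X\cap Y$. If $d(X,X')\le\varepsilon r$ and $d(Y,Y')\le\varepsilon r$, then \eqref{eq:sandwich} holds for both arguments, so $(1-\varepsilon)F(X,Y)\subseteq F(X',Y')\subseteq(1+\varepsilon)F(X,Y)$, and the second observation applies again.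
\end{proof}

\section{Premeans and the bounds on a geometric mean}\label{sec:premeans}

Properties (G8) and (G9) together are equivalent to the single equivariance property
\begin{itemize}
\item[(E)] $G(\rho uK,\rho^{-1}uT)=u\,G(K,T)$ for all $u\in GL_n$ and $\rho>0$.
\end{itemize}
Indeed, (G9) removes the factors $\rho,\rho^{-1}$ and (G8) then gives (E). Conversely, (G8) is the case $\rho=1$, and (G9) is the case $u=\sqrt{\alpha\beta}\,I$, $\rho=\sqrt{\alpha/\beta}$.

\begin{definition}
A \emph{premean} is a map $M:\mathcal{K}^n_s\times\mathcal{K}^n_s\to\mathcal{K}^n_s$ that satisfies (G2), (G3) and (E). Its \emph{dual} is $M^*(K,T)=M(K^\circ,T^\circ)^\circ$.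
\end{definition}

The dual is again a premean. It is symmetric; it is monotone because inclusions are reversed twice; and by \eqref{eq:polarlinear},
\[
M^*(\rho uK,\rho^{-1}uT)=M(\rho^{-1}u^{-\top}K^\circ,\rho u^{-\top}T^\circ)^\circ=\bigl(u^{-\top}M(K^\circ,T^\circ)\bigr)^\circ=u\,M^*(K,T).
\]
Also $M^{**}=M$. Property (G6) says $G^*=G$, so the hypotheses of Theorem~\ref{thm:strong}(a) say exactly that $G$ is a self-dual premean. For maps on pairs we write $M\subseteq M'$ if $M(K,T)\subseteq M'(K,T)$ for all $K,T$.

Two premeans come from the upper bounds that the forced values impose. Suppose that $v\in GL_n$ satisfies $vT\subseteq(vK)^\circ$, that is, the form $q(x,y)=\langle vx,vy\rangle$ is bounded by $1$ on $K\times T$. Then (G8), (G3), (G7) place $G(K,T)$ inside the ellipsoid $\{z:q(z,z)\le1\}$. We intersect all these ellipsoids, allowing degenerate ones. Let $\mathcal{Q}(K,T)$ be the set of positive semidefinite symmetric bilinear forms $q$ with $|q(x,y)|\le1$ for all $x\in K$, $y\in T$; it is a convex set. Put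
\[
U(K,T)=\{z:\ q(z,z)\le1\ \text{for all}\ q\in\mathcal{Q}(K,T)\}.
\]
If only forms of rank one are kept, the ellipsoids become slabs, and one obtains a set that is defined by the geometric mean of the support functions:
\[
L(K,T)=\bigl\{z:\ |\langle z,\theta\rangle|\le\sqrt{h_K(\theta)h_T(\theta)}\ \text{for all}\ \theta\bigr\}.
\]

\begin{lemma}\label{lem:LU}
The maps $U$ and $L$ are premeans, $H\subseteq U\subseteq L\subseteq A$, and $L^*(K,T)$ is the closed convex hull of $S(K,T)=\{x:\|x\|_K\|x\|_T\le1\}$.
\end{lemma}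

\begin{proof}
\emph{Inclusions.} For $z\in L(K,T)$ we have $\langle z,\theta\rangle\le\sqrt{h_K(\theta)h_T(\theta)}\le\frac12(h_K(\theta)+h_T(\theta))=h_{A(K,T)}(\theta)$ for all $\theta$, so $z\in A(K,T)$. For $\theta\ne0$ the form $q(x,y)=\langle x,\theta\rangle\langle y,\theta\rangle/(h_K(\theta)h_T(\theta))$ lies in $\mathcal{Q}(K,T)$, and $q(z,z)\le1$ is the condition for $\theta$ in the definition of $L$; so $U\subseteq L$. Finally, if $q\in\mathcal{Q}(K,T)$ and $z\ne0$, then $z/\|z\|_K\in K$ and $z/\|z\|_T\in T$, so by \eqref{eq:AH}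
\[
q(z,z)\le\|z\|_K\|z\|_T\le\Bigl(\frac{\|z\|_K+\|z\|_T}{2}\Bigr)^2=\|z\|_{H(K,T)}^2 ,
\]
which gives $H\subseteq U$.

\emph{Premeans.} The sets $U(K,T)$ and $L(K,T)$ are intersections of closed, convex, symmetric sets (for $U$ because each $q$ is positive semidefinite), and they lie between the bodies $H(K,T)$ and $A(K,T)$; so they are bodies. The map $L$ is symmetric and monotone by its definition, and it satisfies (E) because $h_{\rho uK}(\theta)h_{\rho^{-1}uT}(\theta)=h_K(u^\top\theta)h_T(u^\top\theta)$ and $\langle uz,\theta\rangle=\langle z,u^\top\theta\rangle$. The map $U$ is symmetric because the forms are symmetric, monotone because larger bodies have a smaller $\mathcal{Q}$, and satisfies (E) because $q\in\mathcal{Q}(\rho uK,\rho^{-1}uT)$ if and only if $q(u\,\cdot,u\,\cdot)\in\mathcal{Q}(K,T)$.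

\emph{The dual of $L$.} Let $\nu(x)=(\|x\|_K\|x\|_T)^{1/2}$. Since $h_{K^\circ}h_{T^\circ}=\nu^2$, a point $y$ lies in $L(K^\circ,T^\circ)$ if and only if $|\langle x,y\rangle|\le\nu(x)$ for all $x$. As $\nu$ is even, positively homogeneous and positive away from $0$, this holds if and only if $\langle x,y\rangle\le1$ whenever $\nu(x)\le1$. So $L(K^\circ,T^\circ)=S(K,T)^\circ$, and the bipolar theorem finishes the proof.
\end{proof}

The next proposition contains Theorem~\ref{thm:strong}(a).

\begin{proposition}\label{prop:selfdual}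
Let $G$ be a premean with $G^*=G$. Then $G$ is a geometric mean, and $U^*\subseteq G\subseteq U$.
\end{proposition}

\begin{proof}
(G7). By (G6) and (G2), $G(K,K^\circ)^\circ=G(K^\circ,K)=G(K,K^\circ)$, and Lemma~\ref{lem:selfpolar} applies.

(G4). This is Lemma~\ref{lem:cont}, whose hypotheses are (G3) and the case $u=\lambda I$ of (G8).

$G\subseteq U$. Let $q\in\mathcal{Q}(K,T)$ be positive definite and write $q(x,y)=\langle vx,vy\rangle$ with $v\in GL_n$. Then $vT\subseteq(vK)^\circ$, so
\[
vG(K,T)=G(vK,vT)\subseteq G\bigl(vK,(vK)^\circ\bigr)=B_2,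
\]
that is, $q(z,z)\le1$ for $z\in G(K,T)$. For a general $q\in\mathcal{Q}(K,T)$, choose $R$ with $K,T\subseteq RB_2$, so that $R^{-2}\langle\cdot,\cdot\rangle\in\mathcal{Q}(K,T)$. For $0<\varepsilon<1$ the form $(1-\varepsilon)q+\varepsilon R^{-2}\langle\cdot,\cdot\rangle$ is positive definite and lies in the convex set $\mathcal{Q}(K,T)$. Apply the previous case to it and let $\varepsilon\to0$.

$U^*\subseteq G$. Take polars in $G(K,T)^\circ=G(K^\circ,T^\circ)\subseteq U(K^\circ,T^\circ)$.

(G5). Lemma~\ref{lem:LU} and \eqref{eq:AH} give $U(K^\circ,T^\circ)\subseteq A(K^\circ,T^\circ)=H(K,T)^\circ$, hence $H\subseteq U^*$. So $H\subseteq U^*\subseteq G\subseteq U\subseteq A$.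

(G1). This follows from (G5), since $H(K,K)=A(K,K)=K$.
\end{proof}

\begin{remark}\label{rem:noG9}
The proof uses (G2), (G3), (G6), (G8) but not (G9). Property (G9) is a constraint that the constructions below have to respect; it is the source of the parameter $\rho$ in Lemma~\ref{lem:forms}.
\end{remark}

\section{The arithmetic--harmonic iteration}\label{sec:ah}

A premean $M$ need not be self-dual, but the unordered pair $\{M,M^*\}$ is. We therefore want a symmetric way to average two bodies that commutes with polarity. Neither $A$ nor $H$ does, since by \eqref{eq:AH} polarity exchanges them, but iterating both at once repairs this. For numbers, the step $(a,b)\mapsto(\frac{a+b}2,\frac{2ab}{a+b})$ preserves the product, so the iteration converges to $\sqrt{ab}$. For bodies $X,Y$ define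
\[
A_1=A(X,Y),\quad H_1=H(X,Y),\qquad A_{k+1}=A(A_k,H_k),\quad H_{k+1}=H(A_k,H_k).
\]

\begin{lemma}\label{lem:g}
There is exactly one body $g(X,Y)$ with $H_k\subseteq g(X,Y)\subseteq A_k$ for all $k$. The map $g$ is symmetric, monotone and continuous, $H\subseteq g\subseteq A$, and
\[
g(X,X)=X,\quad g(uX,uY)=u\,g(X,Y),\quad g(X^\circ,Y^\circ)=g(X,Y)^\circ,\quad g(X,X^\circ)=B_2
\]
for all bodies $X,Y$ and $u\in GL_n$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:LU}, $H\subseteq A$, so $H_k\subseteq A_k$ for all $k$. By monotonicity, $H_{k+1}\supseteq H(H_k,H_k)=H_k$ and $A_{k+1}\subseteq A(A_k,A_k)=A_k$. Hence $H_k\subseteq A_j$ for all $j,k$, and $\bigcap_jA_j$ is a body that lies between $H_k$ and $A_k$ for every $k$. It is the only one, because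
\[
0\le h_{A_{k+1}}-h_{H_{k+1}}\le h_{A_{k+1}}-h_{H_k}=\tfrac12\bigl(h_{A_k}-h_{H_k}\bigr),
\]
so that $h_{A_k}-h_{H_k}\to0$ and the support function of such a body is determined.

By induction on $k$, the maps $(X,Y)\mapsto A_k$ and $(X,Y)\mapsto H_k$ are symmetric and monotone, commute with $GL_n$, and send $(X,X)$ to $X$. These properties pass to $g=\bigcap_kA_k$. Continuity follows from Lemma~\ref{lem:cont}, and $H\subseteq g\subseteq A$ is the case $k=1$.

Let $A_k',H_k'$ be the iterates for $(X^\circ,Y^\circ)$. Then $A_k'=H_k^\circ$ and $H_k'=A_k^\circ$: for $k=1$ this is \eqref{eq:AH}, and if it holds for $k$, then $A'_{k+1}=A(H_k^\circ,A_k^\circ)=H_{k+1}^\circ$ and $H'_{k+1}=H(H_k^\circ,A_k^\circ)=A_{k+1}^\circ$, again by \eqref{eq:AH}. Taking polars in $H_k\subseteq g(X,Y)\subseteq A_k$ shows that $g(X,Y)^\circ$ lies between $H'_k$ and $A'_k$ for all $k$, so it equals $g(X^\circ,Y^\circ)$. Finally $g(X,X^\circ)^\circ=g(X^\circ,X)=g(X,X^\circ)$, and Lemma~\ref{lem:selfpolar} gives $g(X,X^\circ)=B_2$.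
\end{proof}

So $g$ satisfies (G1)--(G8). The iteration gives no control under $(X,Y)\mapsto(\rho X,\rho^{-1}Y)$, and we neither claim nor use (G9) for $g$. Instead we apply $g$ to arguments that are already invariant under this scaling.

\begin{proposition}\label{prop:correct}
For every premean $M$, the map $G_M(K,T)=g\bigl(M(K,T),M^*(K,T)\bigr)$ is a geometric mean. If $M\subseteq M^*$, then $M\subseteq G_M$.
\end{proposition}

\begin{proof}
Both $M$ and $M^*$ are premeans, and $g$ is monotone and commutes with $GL_n$. Hence $G_M$ is symmetric and monotone, and $G_M(\rho uK,\rho^{-1}uT)=g\bigl(uM(K,T),uM^*(K,T)\bigr)=uG_M(K,T)$. Moreover,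
\[
G_M^*(K,T)=g\bigl(M(K^\circ,T^\circ)^\circ,M^*(K^\circ,T^\circ)^\circ\bigr)=g\bigl(M^*(K,T),M(K,T)\bigr)=G_M(K,T),
\]
where we used that $g$ commutes with polarity, that $M^{**}=M$, and that $g$ is symmetric. Proposition~\ref{prop:selfdual} shows that $G_M$ is a geometric mean. If $M\subseteq M^*$, then $G_M\supseteq g(M,M)=M$.
\end{proof}

In particular $G_L$ and $G_U$ are geometric means. We show that they differ.

\section{Two rectangles in the plane}\label{sec:plane}

Let $n=2$, $s>1$, and take a tall and a wide rectangle,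
\[
K=[-s^{-1},s^{-1}]\times[-s,s],\qquad T=[-s,s]\times[-s^{-1},s^{-1}].
\]
We compute $L$, $L^*$ and $U$ on this pair, and bound $U^*$ from below.

\emph{$L(K,T)=B_\infty$.} Since $s^2+s^{-2}\ge2$,
\[
h_K(\theta)h_T(\theta)=\theta_1^2+\theta_2^2+(s^2+s^{-2})|\theta_1\theta_2|\ge\|\theta\|_1^2=h_{B_\infty}(\theta)^2,
\]
so $B_\infty\subseteq L(K,T)$. The directions $\theta=e_1,e_2$ give $|z_1|,|z_2|\le1$.

\emph{$L^*(K,T)$ is close to $B_1$.} We have $\|x\|_K=\max(s|x_1|,s^{-1}|x_2|)$ and $\|x\|_T=\max(s^{-1}|x_1|,s|x_2|)$, so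
\[
S(K,T)=\{x:\ |x_1|\le1,\ |x_2|\le1,\ |x_1x_2|\le s^{-2}\},
\]
a thin cross around the coordinate axes. On it, $(1-|x_1|)(1-|x_2|)\ge0$ gives $\|x\|_1\le1+s^{-2}$. So $S(K,T)$ lies in the octagon $B_\infty\cap(1+s^{-2})B_1$, whose vertices $(\pm1,\pm s^{-2})$, $(\pm s^{-2},\pm1)$ belong to $S(K,T)$. By Lemma~\ref{lem:LU}, $L^*(K,T)$ is this octagon.

\emph{$U(K,T)=B_\infty$.} Let $q(x,y)=ax_1y_1+b(x_1y_2+x_2y_1)+cx_2y_2$ be in $\mathcal{Q}(K,T)$; then $a,c\ge0$. Choose $\epsilon=\pm1$ with $\epsilon b=|b|$ and test $q$ on the vertices $(s^{-1},\epsilon s)\in K$ and $(s,\epsilon s^{-1})\in T$. This gives $a+c+(s^2+s^{-2})|b|\le1$, so $q(z,z)\le a+c+2|b|\le1$ for $z\in B_\infty$. Thus $B_\infty\subseteq U(K,T)\subseteq L(K,T)=B_\infty$.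

\emph{$U^*(K,T)\supseteq B_2$.} The polar $K^\circ$ is the rhombus with vertices $\pm se_1,\pm s^{-1}e_2$, and $T^\circ$ has vertices $\pm s^{-1}e_1,\pm se_2$. The inner product of a vertex of $K^\circ$ and a vertex of $T^\circ$ is $0$ or $\pm1$, so $\langle\cdot,\cdot\rangle\in\mathcal{Q}(K^\circ,T^\circ)$ and $U(K^\circ,T^\circ)\subseteq B_2$.

So $L$ and $U$ agree on this pair while their duals do not, and the iteration $g$ registers the difference. On one side,
\[
G_L(K,T)\subseteq g\bigl((1+s^{-2})B_\infty,(1+s^{-2})B_1\bigr)=(1+s^{-2})B_2 .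
\]
On the other side, $G_U(K,T)\supseteq g(B_\infty,B_2)\supseteq H(B_\infty,B_2)$. By \eqref{eq:AH} the gauge of $H(B_\infty,B_2)$ at $(1,1)$ is $\frac{1+\sqrt2}2$, so $G_U(K,T)$ contains $p=\frac{2}{1+\sqrt2}(1,1)$, and $|p|=4-2\sqrt2>1.17$. For $s=3$ we have $1+s^{-2}=\frac{10}9<1.12$, hence $G_L(K,T)\ne G_U(K,T)$; see Figure~\ref{fig:plane}. This proves Theorem~\ref{thm:main} for $n=2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw[thick] (-1,-1) rectangle (1,1);
\draw[fill=gray!20] (1,0.111)--(0.111,1)--(-0.111,1)--(-1,0.111)--(-1,-0.111)--(-0.111,-1)--(0.111,-1)--(1,-0.111)--cycle;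
\draw[dashed] (0,0) circle (1.111);
\fill (0.828,0.828) circle (0.028);
\draw[thin] (0.85,0.84)--(1.25,0.95) node[right] {$p$};
\node at (0,0) {$L^*(K,T)$};
\end{tikzpicture}
\caption{The rectangles $K=[-\frac13,\frac13]\times[-3,3]$ and $T=[-3,3]\times[-\frac13,\frac13]$ (not drawn) have $L(K,T)=U(K,T)=[-1,1]^2$, the square, while $L^*(K,T)$ is the shaded octagon. The mean $G_L(K,T)$ lies inside the dashed circle of radius $\frac{10}9$. The mean $G_U(K,T)$ contains the point $p=\frac{2}{1+\sqrt2}(1,1)$, which is outside that circle.}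
\label{fig:plane}
\end{figure}

In each computation the mixed terms $x_1x_2$ carry the large weight $s^2$, so they are almost forbidden, and only the two coordinate directions separately matter. The constraints then confine a geometric mean between $B_2$ and $B_\infty$ (Proposition~\ref{prop:selfdual}) and do not single out a body in that range. For $s=1$ there is no such weight: $K=T=B_\infty$, and the value is forced by (G1).

\section{Elongated boxes in dimension $n$}\label{sec:boxes}

Fix $t>1$ and let $D$ be the diagonal matrix with entries $t,t^2,\dots,t^n$. The \emph{test pair} and the error constant are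
\[
P_t=(K_t,T_t)=(DB_\infty,D^{-1}B_\infty),\qquad \gamma_t=1+2nt^{-1/2}.
\]
Note that $\gamma_t\to1$ as $t\to\infty$. For $n=2$, $P_t$ is the pair $(\rho K,\rho^{-1}T)$ obtained from the rectangles of Section~\ref{sec:plane} with $s=t^{1/2}$ and $\rho=t^{3/2}$.

In the plane one choice of vertices bounded all the coefficients of a form at once. In higher dimension the signs of the coefficients cannot all be matched by one choice. Averaging over random signs isolates the coefficients along a partial permutation, and for these the signs can be matched.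

\begin{lemma}[sign averaging]\label{lem:signs}
Suppose that $\bigl|\sum_{i,j}m_{ij}\sigma_i\tau_j\bigr|\le\kappa$ for all $\sigma,\tau\in\{\pm1\}^n$. Let $J\subseteq\{1,\dots,n\}$ and let $\pi:J\to\{1,\dots,n\}$ be injective. Then $\sum_{i\in J}|m_{i\pi(i)}|\le\kappa$.
\end{lemma}

\begin{proof}
Choose signs $\epsilon_k$ with $\epsilon_km_{k\pi(k)}=|m_{k\pi(k)}|$ for $k\in J$. Let $\sigma_1,\dots,\sigma_n$ and $\tau_j$, $j\notin\pi(J)$, be independent uniform signs, and put $\tau_{\pi(k)}=\epsilon_k\sigma_k$ for $k\in J$, which is well defined because $\pi$ is injective. The expectation of $\sigma_i\tau_j$ is $0$ if $j\notin\pi(J)$; if $j=\pi(k)$, it is $\epsilon_k$ for $i=k$ and $0$ otherwise. So the expectation of $\sum_{i,j}m_{ij}\sigma_i\tau_j$ equals $\sum_{k\in J}|m_{k\pi(k)}|$, and it is at most $\kappa$.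
\end{proof}

The following estimate is the one place where the shape of the test pair enters in an essential way. In this section we need only case (II) with $\rho=1$; the full statement is used in Section~\ref{sec:sharp}. The form is not assumed to be symmetric.

\begin{lemma}\label{lem:forms}
Let $\beta(x,y)=\sum_{i,j}b_{ij}x_iy_j$ be a bilinear form and $\rho>0$. Suppose that either
\begin{itemize}
\item[(I)] $|\beta|\le\rho$ on $K_t\times K_t$ and $|\beta|\le\rho^{-1}$ on $T_t\times T_t$, or
\item[(II)] $|\beta|\le\rho$ on $K_t\times T_t$ and $|\beta|\le\rho^{-1}$ on $T_t\times K_t$.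
\end{itemize}
Then $|\beta|\le\gamma_t$ on $B_\infty\times B_\infty$.
\end{lemma}

\begin{proof}
It suffices to show $\sum_{i,j}|b_{ij}|\le\gamma_t$. We test $\beta$ on the vertices $D\sigma$ of $K_t$ and $D^{-1}\sigma$ of $T_t$, $\sigma\in\{\pm1\}^n$, and group the coefficients that receive the same power of $t$.

In case (I), the matrix $(b_{ij}t^{i+j})$ satisfies the hypothesis of Lemma~\ref{lem:signs} with $\kappa=\rho$, and $(b_{ij}t^{-i-j})$ satisfies it with $\kappa=\rho^{-1}$. For $m\in\{2,\dots,2n\}$ let $\beta_m=\sum_{i+j=m}|b_{ij}|$. The index pairs with $i+j=m$ form the graph of the injective map $\pi(i)=m-i$, so $t^m\beta_m\le\rho$ and $t^{-m}\beta_m\le\rho^{-1}$.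

In case (II), the matrix $(b_{ij}t^{i-j})$ satisfies the hypothesis with $\kappa=\rho$, and $(b_{ij}t^{j-i})$ satisfies it with $\kappa=\rho^{-1}$. For $m\in\{1-n,\dots,n-1\}$ let $\beta_m=\sum_{i-j=m}|b_{ij}|$. The pairs with $i-j=m$ form the graph of the injective map $\pi(i)=i-m$, so again $t^m\beta_m\le\rho$ and $t^{-m}\beta_m\le\rho^{-1}$.

In both cases write $\rho=t^\mu$. The two bounds say $\beta_m\le t^{-|m-\mu|}$, and $\sum_{i,j}|b_{ij}|$ is the sum of $\beta_m$ over $2n-1$ integers $m$. At most one integer satisfies $|m-\mu|<\frac12$, and it contributes at most $1$. Every other integer contributes at most $t^{-1/2}$. The total is at most $1+(2n-1)t^{-1/2}\le\gamma_t$.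
\end{proof}

\begin{lemma}\label{lem:values}
For every $t>1$,
\[
L(P_t)=B_\infty,\qquad B_1\subseteq L^*(P_t)\subseteq\gamma_tB_1,\qquad \gamma_t^{-1/2}B_\infty\subseteq U(P_t)\subseteq B_\infty,\qquad B_2\subseteq U^*(P_t).
\]
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality,
\[
h_{K_t}(\theta)h_{T_t}(\theta)=\sum_it^i|\theta_i|\cdot\sum_it^{-i}|\theta_i|\ge\|\theta\|_1^2=h_{B_\infty}(\theta)^2,
\]
so $B_\infty\subseteq L(P_t)$. For $\theta=e_i$ the product equals $1$, so $L(P_t)\subseteq B_\infty$.

Next, $\|x\|_{K_t}\|x\|_{T_t}=\max_{i,j}t^{j-i}|x_i||x_j|$. This equals $1$ at $x=\pm e_i$, so $B_1\subseteq L^*(P_t)$ by Lemma~\ref{lem:LU}. Let $x\in S(P_t)$ and $|x_k|=\|x\|_\infty$. The term $i=j=k$ gives $|x_k|\le1$. For $i\ne k$, one of the two terms that pair $i$ with $k$ has weight $t^{|i-k|}\ge t$, so $|x_i|^2\le|x_i||x_k|\le t^{-1}$. Hence $\|x\|_1\le1+(n-1)t^{-1/2}\le\gamma_t$ on $S(P_t)$, and so on its closed convex hull $L^*(P_t)$.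

A form $q\in\mathcal{Q}(P_t)$ is bounded by $1$ on $K_t\times T_t$ and, being symmetric, on $T_t\times K_t$. By case (II) of Lemma~\ref{lem:forms} with $\rho=1$, $q(z,z)\le\gamma_t$ for $z\in B_\infty$. So $\gamma_t^{-1/2}B_\infty\subseteq U(P_t)$, and $U(P_t)\subseteq L(P_t)=B_\infty$.

By \eqref{eq:polarlinear}, $K_t^\circ=D^{-1}B_1$ and $T_t^\circ=DB_1$. For $a,b\in B_1$ we have $|\langle D^{-1}a,Db\rangle|=|\langle a,b\rangle|\le\|a\|_1\|b\|_\infty\le1$. So $\langle\cdot,\cdot\rangle\in\mathcal{Q}(K_t^\circ,T_t^\circ)$, which gives $U(K_t^\circ,T_t^\circ)\subseteq B_2$ and $B_2\subseteq U^*(P_t)$.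
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:correct}, $G_L$ and $G_U$ are geometric means. Lemmas~\ref{lem:values} and~\ref{lem:g} give
\begin{equation}\label{eq:GL}
G_L(P_t)=g\bigl(B_\infty,L^*(P_t)\bigr)\subseteq g(\gamma_tB_\infty,\gamma_tB_1)=\gamma_t\,g(B_\infty,B_\infty^\circ)=\gamma_tB_2
\end{equation}
and
\[
G_U(P_t)\supseteq g\bigl(\gamma_t^{-1/2}B_\infty,\gamma_t^{-1/2}B_2\bigr)\supseteq\gamma_t^{-1/2}H(B_\infty,B_2).
\]
By \eqref{eq:AH} the gauge of $H(B_\infty,B_2)$ at $\mathbf{1}=(1,\dots,1)$ is $\frac{1+\sqrt n}2$. So $G_U(P_t)$ contains the point $\gamma_t^{-1/2}\frac{2}{1+\sqrt n}\mathbf{1}$, of Euclidean norm $\gamma_t^{-1/2}\frac{2\sqrt n}{1+\sqrt n}$. Here the hypothesis $n\ge2$ enters: it gives $\frac{2\sqrt n}{1+\sqrt n}>1$. For all large $t$ we have $\gamma_t^{3/2}<\frac{2\sqrt n}{1+\sqrt n}$, the point lies outside $\gamma_tB_2$, and $G_U(P_t)\ne G_L(P_t)$.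
\end{proof}

The class of premeans is closed under Minkowski convex combinations. Joining $L$ to $U$ by a segment of premeans and correcting each of them produces a continuum of geometric means.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
For $\lambda\in[0,1]$ let $M_\lambda(K,T)=(1-\lambda)L(K,T)+\lambda U(K,T)$. This is a body, and $M_\lambda$ inherits (G2), (G3), (E) from $L$ and $U$. So each $G_{M_\lambda}$ is a geometric mean. For a fixed pair $(K,T)$ the map $\lambda\mapsto M_\lambda(K,T)$ is continuous, since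
\[
h_{M_\lambda(K,T)}-h_{M_{\lambda'}(K,T)}=(\lambda-\lambda')\bigl(h_{U(K,T)}-h_{L(K,T)}\bigr).
\]
Polarity and $g$ are continuous, so $\lambda\mapsto G_{M_\lambda}(K,T)=g\bigl(M_\lambda(K,T),M_\lambda(K^\circ,T^\circ)^\circ\bigr)$ is continuous too. Fix $t$ with $G_L(P_t)\ne G_U(P_t)$. The continuous function $\lambda\mapsto d\bigl(G_{M_\lambda}(P_t),G_L(P_t)\bigr)$ vanishes at $0$ and is positive at $1$, so it takes every value in a nondegenerate interval. Different values come from different geometric means, so there are at least $2^{\aleph_0}$ of them.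

For the upper bound, the symmetric polytopes with rational vertices and nonempty interior form a countable dense subset of $\mathcal{K}^n_s$. Every body is the limit of a sequence of such polytopes, so $\mathcal{K}^n_s$ has at most $\aleph_0^{\aleph_0}=2^{\aleph_0}$ elements. By (G4), a geometric mean is determined by its values on the countably many pairs of such polytopes. This leaves at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ possibilities.

Finally, let $G\subseteq G'$. By (G6), $G(K,T)^\circ=G(K^\circ,T^\circ)\subseteq G'(K^\circ,T^\circ)=G'(K,T)^\circ$, so $G'(K,T)\subseteq G(K,T)$ for all $K,T$, and $G=G'$.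
\end{proof}

\section{The constant $\sqrt n$}\label{sec:sharp}

\subsection*{The upper bound}
John's theorem \cite{John} states that for every body $K$ there is an ellipsoid $E$ with $E\subseteq K\subseteq\sqrt n\,E$. Let $G,G'$ be geometric means, and choose ellipsoids $E$ for $K$ and $F$ for $T$ in this way. By (G3), (G8) and Lemma~\ref{lem:ellipsoids},
\[
G(K,T)\subseteq G(\sqrt n\,E,\sqrt n\,F)=\sqrt n\,G(E,F)=\sqrt n\,G'(E,F)\subseteq\sqrt n\,G'(K,T).
\]
This is the first half of Theorem~\ref{thm:strong}(c).

\subsection*{A geometric mean that almost contains the cube}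
By Proposition~\ref{prop:selfdual} and Lemma~\ref{lem:values}, every geometric mean satisfies $B_2\subseteq G(P_t)\subseteq B_\infty$, and the smallest $\lambda$ with $B_\infty\subseteq\lambda B_2$ is $\sqrt n$. By \eqref{eq:GL}, $G_L(P_t)$ is close to the lower end. We need a geometric mean that is close to the upper end. The argument for $G_U$ does not provide one: it gave only the factor $\frac{2\sqrt n}{1+\sqrt n}<2$, because $U(P_t)$ was averaged with $U^*(P_t)$, for which our lower bound is $B_2$. By the second part of Proposition~\ref{prop:correct}, nothing is lost in the averaging if the premean is contained in its dual. So we look for a premean $N$ that contains almost the whole cube at $P_t$ and is otherwise as small as possible.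

Fix $t>1$ and write $K=K_t$, $T=T_t$, $\gamma=\gamma_t$. For a pair of bodies $C=(C_1,C_2)$ write $C^\circ=(C_1^\circ,C_2^\circ)$. Call $u\in GL_n$ \emph{admissible for $C$} if there are $\rho>0$ and an ordering $(X_1,X_2)\in\{(K,T),(T,K)\}$ with
\begin{equation}\label{eq:adm}
\rho uX_1\subseteq C_1,\qquad \rho^{-1}uX_2\subseteq C_2 .
\end{equation}
If $M$ is a premean and $u$ is admissible for $C$, then (G2), (E), (G3) give
\begin{equation}\label{eq:propagate}
u\,M(P_t)=M(\rho uX_1,\rho^{-1}uX_2)\subseteq M(C).
\end{equation}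
Thus a premean with $M(P_t)\supseteq\gamma^{-1/2}B_\infty$ must contain $\gamma^{-1/2}uB_\infty$ at $C$. We define $N(C)$ to be the closed convex hull of the sets $\gamma^{-1/2}uB_\infty$ over all $u$ admissible for $C$.

\begin{lemma}\label{lem:N}
The map $N$ is a premean, $N(P_t)\supseteq\gamma^{-1/2}B_\infty$, and $N\subseteq N^*$.
\end{lemma}

\begin{proof}
\emph{$N(C)$ is a body.} It is closed, convex and symmetric. For small $\varepsilon>0$ the map $\varepsilon I$ is admissible (with $\rho=1$), so $N(C)\supseteq\gamma^{-1/2}\varepsilon B_\infty$. By \eqref{eq:propagate} for $M=L$ and Lemma~\ref{lem:values}, $uB_\infty\subseteq L(C)$ for every admissible $u$, so $N(C)\subseteq L(C)$.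

\emph{$N$ is a premean.} Enlarging $C_1,C_2$ preserves admissibility, so $N$ is monotone. If \eqref{eq:adm} holds for $(C_1,C_2)$, then it holds for $(C_2,C_1)$ with the same $u$, the ordering $(X_2,X_1)$ and the parameter $\rho^{-1}$; so $N$ is symmetric. For $w\in GL_n$ and $\alpha>0$, \eqref{eq:adm} holds for $C$ with $u,\rho$ if and only if it holds for $(\alpha wC_1,\alpha^{-1}wC_2)$ with $wu,\alpha\rho$ and the same ordering. So the generating sets are mapped by $w$, which gives (E). The identity is admissible for $P_t$, so $N(P_t)\supseteq\gamma^{-1/2}B_\infty$.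

\emph{$N\subseteq N^*$.} We must show $\langle x,y\rangle\le1$ for $x\in N(C)$ and $y\in N(C^\circ)$. For fixed $y$ the condition defines a closed convex set of $x$, and for fixed $x$ a closed convex set of $y$; so it suffices to take $x$ and $y$ in generating sets. Let $x=\gamma^{-1/2}ux'$ and $y=\gamma^{-1/2}vy'$ with $x',y'\in B_\infty$, where $u$ satisfies \eqref{eq:adm} and $v$ is admissible for $C^\circ$:
\[
\sigma vY_1\subseteq C_1^\circ,\qquad\sigma^{-1}vY_2\subseteq C_2^\circ,\qquad (Y_1,Y_2)\in\{(K,T),(T,K)\},\quad\sigma>0 .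
\]
Consider the bilinear form $\beta(a,b)=\langle ua,vb\rangle$. For $a\in X_1$, $b\in Y_1$ we have $\rho ua\in C_1$ and $\sigma vb\in C_1^\circ$, so $|\beta|\le(\rho\sigma)^{-1}$ on $X_1\times Y_1$. For $a\in X_2$, $b\in Y_2$ we have $\rho^{-1}ua\in C_2$ and $\sigma^{-1}vb\in C_2^\circ$, so $|\beta|\le\rho\sigma$ on $X_2\times Y_2$. The four combinations of orderings are the following.
\begin{center}
\begin{tabular}{cccc}
$X_1\times Y_1$ & $X_2\times Y_2$ & case of Lemma~\ref{lem:forms} & parameter\\
\hline
$K\times K$ & $T\times T$ & (I) & $(\rho\sigma)^{-1}$\\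
$T\times T$ & $K\times K$ & (I) & $\rho\sigma$\\
$K\times T$ & $T\times K$ & (II) & $(\rho\sigma)^{-1}$\\
$T\times K$ & $K\times T$ & (II) & $\rho\sigma$
\end{tabular}
\end{center}
In each of them Lemma~\ref{lem:forms} gives $|\beta(x',y')|\le\gamma$, so $\langle x,y\rangle=\gamma^{-1}\beta(x',y')\le1$.
\end{proof}

The shape of Lemma~\ref{lem:forms} is now explained. Its two cases come from the two orderings, which (G2) requires, and the free parameter $\rho$ comes from (G9).

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c), second half]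
Let $0<\lambda<\sqrt n$. Choose $t$ so large that $\lambda\gamma_t^{3/2}<\sqrt n$, and build $N$ from this $t$. By Proposition~\ref{prop:correct} and Lemma~\ref{lem:N}, $G_N$ is a geometric mean and $G_N(P_t)\supseteq N(P_t)\supseteq\gamma_t^{-1/2}B_\infty$. So $G_N(P_t)$ contains the point $\gamma_t^{-1/2}\mathbf{1}$, of Euclidean norm $\gamma_t^{-1/2}\sqrt n$. By \eqref{eq:GL}, $\lambda G_L(P_t)\subseteq\lambda\gamma_tB_2$, and $\lambda\gamma_t<\gamma_t^{-1/2}\sqrt n$. Hence $G_N(P_t)\not\subseteq\lambda G_L(P_t)$.
\end{proof}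

\begin{thebibliography}{9}

\bibitem{source}
``Functional Analysis/Geometry'',
\texttt{https://comptes-rendus.academie-sciences.fr/\allowbreak mathematique/\allowbreak item/\allowbreak 10.1016/\allowbreak j.crma.2017.09.002.pdf},
doi:10.1016/j.crma.2017.09.002.

\bibitem{John}
F.~John, 1948.

\end{thebibliography}
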